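\title{A space with the hereditary approximation property and a quotient without the approximation property}

\begin{abstract}
A Banach space has the hereditary approximation property if each of its closed subspaces has the approximation property. We construct a reflexive space $X$, an $\ell_2$-sum of finite dimensional spaces with $1$-unconditional bases, that has the hereditary approximation property while its dual contains a closed subspace without the approximation property. Consequently a quotient of $X$ fails the approximation property. The space $X$ has cotype $2$ and type $p$ for every $p<2$.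
\end{abstract}

\section{Introduction}

A Banach space $Z$ has the \emph{approximation property} (AP) if for every compact set $K\subset Z$ and every $\varepsilon>0$ there is a bounded finite rank operator $T:Z\to Z$ with $\|Tz-z\|<\varepsilon$ for all $z\in K$. A space with a Schauder basis has the AP, because the partial sum operators are uniformly bounded and converge pointwise to the identity, hence uniformly on compact sets. This argument says nothing about a subspace $Y$, since the partial sum operators need not map $Y$ into $Y$. A Banach space has the \emph{hereditary approximation property} (HAP), or is \emph{HAPpy}, if every closed subspace of it has the AP. A Hilbert space is HAPpy: its closed subspaces are Hilbert spaces, and orthogonal projections of finite rank approximate the identity. Finite dimensional spaces have the AP trivially, and ``space'' means infinite dimensional Banach space unless the contrary is said.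

A closed subspace of a HAPpy space is HAPpy by definition. Question~10 of \cite{HAP} asks for the other half of the usual permanence properties:

\begin{quote}
\emph{If $X$ is HAPpy and $Y\subset X$ is a closed subspace, is the quotient $X/Y$ HAPpy?}
\end{quote}

For reflexive $X$ this is a question about duality. The map $F\mapsto F_\perp=\{x\in X:\varphi(x)=0\text{ for all }\varphi\in F\}$ is a bijection between the closed subspaces of $X^*$ and those of $X$, we have $(X/F_\perp)^*=F$, and a reflexive space has the AP if and only if its dual has it (fact (G$'$) below). So all quotients of $X$ have the AP if and only if $X^*$ is HAPpy, and a positive answer would make the HAP self-dual among reflexive spaces. The Hilbert space case suggests this guess. A space assembled from pieces close to Euclidean can borrow orthogonal projections at the price of the Banach--Mazur distance to Euclidean space, and this distance is the same for a finite dimensional space $V$ and for $V^*$. An argument that uses nothing else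 cannot tell $X$ from $X^*$. The answer is nevertheless negative.

\begin{theorem}\label{thm:main}
There is a reflexive space $X$, an $\ell_2$-sum of finite dimensional spaces with $1$-unconditional bases, such that every closed subspace of $X$ has the AP, while some closed subspace $E\subset X^*$ fails the AP. With $Y=E_\perp\subset X$, the quotient $X/Y$ fails the AP. So $X$ is HAPpy and $X/Y$ is not.
\end{theorem}

The second theorem, which is not needed for the answer, describes how close the example is to a Hilbert space. Type and cotype are recalled in Section~\ref{sec:type}.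

\begin{theorem}\label{thm:type}
The space $X$ constructed in Section~\ref{sec:space} has cotype $2$ and type $p$ for all $p<2$; its dual $X^*$ has type $2$ and cotype $q$ for all $q>2$. Every quotient of $X^*$ has the AP, but $X^*$ has a closed subspace without the AP.
\end{theorem}

\subsection*{The asymmetry between $X$ and $X^*$}
The summands $V$ of $X$ are defined through their duals, which carry the norm $\|\varphi\|_{V^*}^2=\sum_nw_n(\varphi_n^*)^2$. Here $(\varphi_n^*)$ is the decreasing rearrangement of $|\varphi|$, and $1=w_1\ge w_2\ge\cdots$ is a slowly decreasing weight. Let $\theta$ be a flat Euclidean unit vector, equal to $n^{-1/2}$ on $n$ coordinates and to $0$ elsewhere. Then $\|\theta\|_{V^*}^2$ is the mean of $w_1,\dots,w_n$, which is small for large $n$, while $\|\theta\|_V\ge1/\|\theta\|_{V^*}$ is large. Spread out vectors are short in $V^*$ and long in $V$.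

In $X^*$ we use this as follows. Random orthogonal matrices produce spread out vectors, and their small norms make a sequence of normalized traces converge to a functional that vanishes on finite rank operators and equals $1$ at the identity (Section~\ref{sec:E}). In $X$ the same feature says that a vector of norm one is, up to a small Euclidean error, carried by few coordinates. For such vectors an operator built by Hilbert space functional calculus, averaged over many scales, acts almost like a diagonal operator, and diagonal operators are harmless because the basis is $1$-unconditional (Sections~\ref{sec:reduction}--\ref{sec:propA}). The two parts make opposite demands on the weight: the first wants $V$ far from Euclidean, the second wants it close. Comparing norms with the Euclidean norm misses a compromise by a power of a logarithm. Section~\ref{sec:model} shows this loss in a model case, together with the device that removes it.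

\section{Conventions and standard facts}\label{sec:prelim}

Scalars are real or complex. We write $\log$ for $\log_2$ and $\ln$ for the natural logarithm. For coordinate vectors, $\langle\varphi,x\rangle=\sum_q\varphi(q)x(q)$ is the bilinear pairing, $(x\mid y)=\sum_qx(q)\overline{y(q)}$ is the inner product, $|x|$ is the $\ell_2$ norm, $\|x\|_1$ is the $\ell_1$ norm, $\delta_q$ is the unit vector at $q$, and $1_A$ is the projection onto the coordinates in $A$. For operators between Hilbert spaces, adjoints, traces and inequalities refer to the inner product, $\|\cdot\|$ is the operator norm and $\|\cdot\|_{HS}$ is the Hilbert--Schmidt norm, $\|Z\|_{HS}^2=\sum_n|Ze_n|^2=\operatorname{tr}ZZ^*$. We use three standard facts.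

\begin{itemize}
\item[(G)] (Grothendieck; \cite[Theorem 1.e.4]{LT}.) A Banach space $Z$ has the AP if and only if the following holds: whenever $z_n\in Z$, $z_n^*\in Z^*$, $\sum\|z_n^*\|\|z_n\|<\infty$ and $\sum z_n^*(z)z_n=0$ for every $z\in Z$, then $\sum z_n^*(z_n)=0$.
\item[(G$'$)] (\cite[Theorem 1.e.7]{LT}.) If $Z^*$ has the AP, then so does $Z$. Applied to $Z$ and to $Z^*$, this shows that a reflexive space has the AP if and only if its dual has it.
\item[(L)] (L\'evy.) There is an absolute constant $c_0>0$ such that for $n\ge3$, every $1$-Lipschitz function $F$ on the unit sphere of $\mathbb R^n$ with the uniform probability, and every $t>0$, $\ \mathbb P(|F-\mathbb EF|>t)\le4e^{-c_0nt^2}$.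
\end{itemize}

Criterion (G) says that a formal sum $\sum z_n^*\otimes z_n$ that represents the zero operator must have formal trace zero. We use it in both directions. We also use the following facts on Hilbert space operators, where $B:\ell_2\to\ell_2(J)$ is bounded and $J$ is a finite set.

\begin{itemize}
\item[(H1)] $\|TZ\|_{HS}\le\|T\|\|Z\|_{HS}$ and $\|ZT\|_{HS}\le\|Z\|_{HS}\|T\|$, and also $\|TZ\|_{HS}\le\|T\|_{HS}\|Z\|$. If $0\le T\le T'$, then $\operatorname{tr}(ZTZ^*)\le\operatorname{tr}(ZT'Z^*)$.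
\item[(H2)] $\phi(BB^*)B=B\phi(B^*B)$ for continuous $\phi$ on $[0,\infty)$. This holds for polynomials, and the general case follows by uniform approximation.
\item[(H3)] If each column $Be_n$ has at most $\mu$ nonzero coordinates, then $BB^*\le\mu\operatorname{diag}(BB^*)$. Indeed $(BB^*x\mid x)=\sum_n|(x\mid Be_n)|^2\le\mu\sum_n\sum_q|x(q)|^2|Be_n(q)|^2$ by the Cauchy--Schwarz inequality.
\end{itemize}

\section{The space}\label{sec:space}

\subsection{Parameters, weights and norms}
We choose even integers $b_0<b_1<\cdots$ inductively. The number $b_0\ge12$ is larger than an absolute constant fixed in Lemma~\ref{lem:realization}. For $i\ge1$ we require $b_i\ge2^i$ and finitely many inequalities, each marked ``for $b$ large'' where it occurs. Each of them holds for all sufficiently large $b_i$ once $i,b_0,\dots,b_{i-1}$ are fixed, and none involves a subspace of $X$ or vectors in it. Accordingly $O(\cdot)$ and $o(1)$ refer to $b_i\to\infty$ with $i,b_0,\dots,b_{i-1}$ fixed, and the quantities so estimated are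 explicit functions of these numbers only. Put
\[
k_i=2b_i\lceil\log b_i\rceil\qquad(i\ge0).
\]
Fix $i\ge1$, write $b=b_i$ and $a=b_{i-1}$, and put
\[
M=2^a,\qquad L=b/2,\qquad \rho_1=\lfloor\tfrac12\log b\rfloor,\qquad G=2^{\rho_1},\qquad\rho_2=\lceil b^{1/4}\rceil .
\]
Then $\frac12b^{1/2}\le G\le b^{1/2}$. Let $d=d_i=2^D$ be a power of two with $2^ik_i\le d\le2^{i+1}k_i$, so that
\begin{equation}\label{eq:dL}
2^{i+2}\lceil\log b\rceil\le d/L\le2^{i+3}\lceil\log b\rceil .
\end{equation}
For $b$ large, $\rho_1<\rho_2$ and $\rho_1<D$. Put $\rho_3=\rho_2+D-\rho_1$ and, for integers $\rho\ge0$,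
\[
g(\rho)=\begin{cases}2^\rho,&0\le\rho\le\rho_1,\\ G,&\rho_1\le\rho\le\rho_2,\\ G\,2^{\rho-\rho_2},&\rho_2\le\rho\le\rho_3,\\ d,&\rho\ge\rho_3.\end{cases}
\]
So $g$ doubles at each step until it reaches $G$, stays on a plateau at height $G$, doubles again until it reaches $d$, and stops. In particular $g$ is nondecreasing, $g(0)=1$, $g(\rho+1)\le2g(\rho)$ and $\max g=d$. An integer $n\ge1$ is of \emph{class} $0$ if $n\le M$, and of class $\rho\ge1$ if $M^\rho<n\le M^{\rho+1}$. Put $w_n=g(\rho)^{-2}$ for $n$ of class $\rho$. Then $w$ is nonincreasing and $d^{-2}\le w_n\le1=w_1$. Multiplying an index by an integer $R\le M$ raises its class by at most one, so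
\begin{equation}\label{eq:wreg}
w_s\le4w_{sR}\qquad(s\ge1,\ 1\le R\le M).
\end{equation}

For $k>k_0$ let $N_k=2^k$ and $n_k=3N_k$, and let $J^{(k)}$ (the $k$-th \emph{level}) be pairwise disjoint sets with $|J^{(k)}|=n_k$. The $i$-th \emph{block} is $J_i=\bigsqcup_{k_{i-1}<k\le k_i}J^{(k)}$. The division into levels is used only in Section~\ref{sec:E}. For a scalar function $\varphi$ on $J_i$ put
\[
\|\varphi\|_{V_i^*}^2=\sum_nw_n(\varphi_n^*)^2=\max_\pi\sum_{q\in J_i}w_{\pi(q)}|\varphi(q)|^2 ,
\]
where $w$ is the weight of block $i$ and $\pi$ runs over the bijections $J_i\to\{1,\dots,|J_i|\}$. The two expressions agree because the sum is largest when the larger weights meet the larger coordinates. The second one is a maximum of Hilbertian norms, hence a norm. Let $V_i$ be the space of functions on $J_i$ with the dual norm $\|v\|_{V_i}=\max\{|\langle\varphi,v\rangle|:\|\varphi\|_{V_i^*}\le1\}$, and let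
\[
X=\Big(\bigoplus_{i\ge1}V_i\Big)_{\ell_2},\qquad X^*=\Big(\bigoplus_{i\ge1}V_i^*\Big)_{\ell_2}.
\]
As an $\ell_2$-sum of finite dimensional spaces, $X$ is reflexive. The norm of $V_i^*$ is monotone: $|\varphi|\le|\psi|$ coordinatewise implies $\|\varphi\|\le\|\psi\|$. Hence $\|v\|_{V_i}=\max\sum_q|\varphi(q)||v(q)|$ is monotone too, and so are the norms of $X$ and $X^*$. This says that the unit vectors form $1$-unconditional bases, and that a diagonal operator with entries of modulus at most $1$ is a contraction. From $d_i^{-2}\le w\le1$ and duality,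
\begin{equation}\label{eq:compare}
d_i^{-1}|\varphi|\le\|\varphi\|_{V_i^*}\le|\varphi|,\qquad|v|\le\|v\|_{V_i}\le d_i|v| .
\end{equation}
Since $w_1=1$, we have $\|\delta_q\|_{X^*}=1$ and $|\varphi(q)|\le\|\varphi\|_{X^*}$. The $d_i$ are nondecreasing, because $d_{i-1}\le2^ik_{i-1}\le2^ik_i\le d_i$; put $d_0=1$.

\subsection{Geometry of one block}
Part (a) of the next lemma improves the factor $d$ in \eqref{eq:compare} to $G$ for vectors of moderate $\ell_1$ norm, and it is the reason for the plateau of $g$. Part (b) makes precise that vectors of norm one in $V_i$ are concentrated.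

\begin{lemma}\label{lem:block}
Let $V=V_i$ and $m_\rho=M^\rho g(\rho)^4$.
\begin{itemize}
\item[(a)] $\|v\|_V\le G|v|+G\,2^{-a\rho_2/2}\|v\|_1$ for all $v\in V$.
\item[(b)] If $\|v\|_V\le1$, $\rho\ge0$, and $v^>$ is $v$ with its $m_\rho$ largest coordinates replaced by $0$, then $|v^>|\le\sqrt2/g(\rho)$.
\item[(c)] $\big\|(\sum_n|\varphi_n|^2)^{1/2}\big\|_{V^*}^2\le\sum_n\|\varphi_n\|_{V^*}^2$ for finitely many $\varphi_n\in V^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\|\varphi\|_{V^*}\le1$, $M_*=M^{\rho_2}$, and let $A$ be a set of $M_*$ largest coordinates of $|\varphi|$ (all of $J_i$ if $|J_i|\le M_*$). Indices $n\le M_*$ have class below $\rho_2$, so $w_n\ge G^{-2}$ and $|1_A\varphi|\le G$. For $q\notin A$ we have $M_*|\varphi(q)|^2\le|1_A\varphi|^2\le G^2$. Hence $|\langle\varphi,v\rangle|\le G|v|+GM_*^{-1/2}\|v\|_1$.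

(b) Write $g=g(\rho)$ and $x=|v^>|^2$. Since $|v|\le1$, each entry of $v^>$ has squared modulus at most $1/m_\rho$. Using $w_n\le1$ for $n\le M^\rho$ and $w_n\le g^{-2}$ for $n>M^\rho$, we get $\|v^>\|_{V^*}^2\le M^\rho/m_\rho+g^{-2}x=g^{-4}+g^{-2}x$. Also $x=\langle\overline{v^>},v\rangle\le\|v^>\|_{V^*}$. So $y=g^2x$ satisfies $y^2\le1+y$, which forces $y\le2$.

(c) For each $\pi$, $\ \sum_qw_{\pi(q)}\sum_n|\varphi_n(q)|^2=\sum_n\sum_qw_{\pi(q)}|\varphi_n(q)|^2\le\sum_n\|\varphi_n\|_{V^*}^2$.
\end{proof}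

If $v_l$ are vectors in a Hilbert space and $z_n=\sum_l\Theta_{ln}v_l$ for a contraction $\Theta$, then $\sum_n\|z_n\|^2\le\sum_l\|v_l\|^2$, coordinate by coordinate. In $V_j$ this survives up to a constant as long as $\|\Theta\|_{HS}^2\le2^{b_{j-1}}$, for instance when $\Theta$ has rank at most $2^{b_{j-1}}$. This is the sense in which later blocks look Euclidean from the scale of earlier ones, and it is where \eqref{eq:wreg} is used.

\begin{lemma}\label{lem:mix}
Let $j\ge1$, let $1\le R\le2^{b_{j-1}}$ be an integer, let $v_l\in V_j$ with $\sum_l\|v_l\|^2<\infty$, and let $\Theta=(\Theta_{ln})$ be the matrix of a contraction between $\ell_2$-spaces with $\|\Theta\|_{HS}^2\le R$. Put $z_n=\sum_l\Theta_{ln}v_l$. Then $\sum_n\|z_n\|^2\le8\sum_l\|v_l\|^2$.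
\end{lemma}

\begin{proof}
Let $\varphi_n\in V_j^*$, finitely many nonzero, with $\sum_n\|\varphi_n\|^2\le1$, and put $\psi_l=\sum_n\Theta_{ln}\varphi_n$. Then
\[
\Big|\sum_n\langle\varphi_n,z_n\rangle\Big|=\Big|\sum_l\langle\psi_l,v_l\rangle\Big|\le\Big(\sum_l\|\psi_l\|^2\Big)^{1/2}\Big(\sum_l\|v_l\|^2\Big)^{1/2},
\]
so by duality it suffices to show $\sum_l\|\psi_l\|^2\le8$. Let $\alpha(q)=(\sum_n|\varphi_n(q)|^2)^{1/2}$ and $\kappa_l^2=\sum_n|\Theta_{ln}|^2$. We have two kinds of information:
\[
\sum_l|\psi_l(q)|^2\le\alpha(q)^2\quad(\Theta\text{ is a contraction}),\qquad|\psi_l(q)|\le\kappa_l\alpha(q)\ \text{ with }\sum_l\kappa_l^2\le R .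
\]
Number the coordinates $q=1,2,\dots$ so that $\alpha$ is nonincreasing. By Lemma~\ref{lem:block}(c), $\sum_qw_q\alpha(q)^2\le1$. Fix $l$ and let $\pi$ attain the maximum in $\|\psi_l\|^2=\sum_qw_{\pi(q)}|\psi_l(q)|^2$. The difficulty is that $\pi$ depends on $l$, so we separate the coordinates that $\pi$ moves forward by more than a factor $R$.

If $\pi(q)\ge q/R$, then $w_{\pi(q)}\le w_{\lceil q/R\rceil}\le4w_{R\lceil q/R\rceil}\le4w_q$ by \eqref{eq:wreg}. These $q$ contribute at most $4\sum_qw_q|\psi_l(q)|^2$, and the sum over $l$ is at most $4\sum_qw_q\alpha(q)^2\le4$.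

If $s=\pi(q)<q/R$, then $Rs<q$, so $|\psi_l(q)|\le\kappa_l\alpha(Rs)$. Since $w_q\alpha(q)^2$ is nonincreasing,
\[
w_s\alpha(Rs)^2\le4w_{Rs}\alpha(Rs)^2\le\frac4R\sum_{q'=R(s-1)+1}^{Rs}w_{q'}\alpha(q')^2 .
\]
Distinct $q$ give distinct $s$ and hence disjoint ranges of $q'$. These $q$ contribute at most $4\kappa_l^2/R$, and the sum over $l$ is at most $4$.
\end{proof}

\section{A subspace of $X^*$ without the approximation property}\label{sec:E}

By (G) we need a functional $T\mapsto\sum z_n^*(Tz_n)$ on the operators on $E$, with $\sum\|z_n^*\|\|z_n\|<\infty$, that vanishes on operators of rank one and not on the identity. The natural candidate is a limit of normalized traces. Let $E$ be spanned by finite groups of vectors, and let $\mathsf t_k(T)$ be the mean of the diagonal entries of $T$ in the $k$-th group. Then $\mathsf t_k(I)=1$, and $\mathsf t_k(T)\to0$ for $T$ of rank one as the groups grow. What has to be arranged is that the differences $\mathsf t_{k-1}-\mathsf t_k$ are summable. We let the $k$-th group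 live on the two levels $k$ and $k+1$, so that its diagonal entries can be read on either level. Then $\mathsf t_{k-1}$ and $\mathsf t_k$ can both be read on level $k$, and their difference is controlled by the norms of explicit vectors.

\subsection{Norms of random vectors on one level}
For $k_{i-1}<k\le k_i$ let $\rho(k)$ be the class of $n_k$ for the weight of block $i$, and $g_k=g(\rho(k))$. Since $n_k>2^{k_{i-1}}=M^e$ with $e=2\lceil\log a\rceil$, we have $\rho(k)\ge e\ge1$.

\begin{lemma}\label{lem:sum}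
$\sum_{k>k_0}g_k^{-1}<\infty$.
\end{lemma}

\begin{proof}
In block $i$, $\rho(k)=\rho$ means $a\rho<k+\log3\le a(\rho+1)$, so each class contains at most $a$ levels. We sum separately over the four ranges in the definition of $g$. The classes $e\le\rho\le\rho_1$ give at most $a\sum_{\rho\ge e}2^{-\rho}\le2/a$. The classes $\rho_1<\rho\le\rho_2$ give at most $a\rho_2/G$. The classes $\rho_2<\rho<\rho_3$ give at most $\sum_{s\ge1}a/(2^sG)=a/G$. The levels with $\rho(k)\ge\rho_3$ number at most $k_i$ and give at most $k_i/d_i\le2^{-i}$. Finally $a(\rho_2+1)/G=O(b^{-1/4})\le2^{-i}$ for $b$ large. So block $i$ contributes at most $2/b_{i-1}+2^{1-i}$, and $b_{i-1}\ge2^{i-1}$.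
\end{proof}

This proof explains the sizes of $k_i$ and $d_i$. The levels form a chain in which none can be skipped. In block $i+1$ the function $g$ only doubles once every $b_i$ levels, so this block cannot start before level $k_i\approx2b_i\log b_i$, where $g_k$ has reached about $b_i^2$. The levels up to $k_i$ belong to block $i$, where they contribute at least $(k_i-k_{i-1})/d_i$ to the sum. Hence $d_i$ has to be larger than $b_i\log b_i$.

\begin{lemma}\label{lem:mean}
Let $k>k_0$ and $h\in J^{(k)}$. If $\theta$ is uniform on the unit sphere of $\mathbb R^{J^{(k)}}$, or of the hyperplane $\delta_h^\perp\subset\mathbb R^{J^{(k)}}$, then $\mathbb E\|\theta\|_{X^*}\le10/g_k$.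
\end{lemma}

\begin{proof}
Let $n=n_k$, $\rho=\rho(k)$, and let $\gamma$ be a standard Gaussian vector in $\mathbb R^{J^{(k)}}$. We have $je^{(\gamma_j^*)^2/4}\le\sum_qe^{\gamma(q)^2/4}$ and $\mathbb Ee^{\gamma(q)^2/4}=\sqrt2$, so Jensen's inequality gives $\mathbb E(\gamma_j^*)^2\le4\ln(2n/j)$. Hence $\mathbb E\|\gamma\|^2\le4n\Sigma$, where $\Sigma=\frac1n\sum_{j\le n}w_j\ln(2n/j)$. In the first case $\gamma/|\gamma|$ is uniform on the sphere and independent of $|\gamma|$, so $\mathbb E\|\theta\|^2=\mathbb E\|\gamma\|^2/n\le4\Sigma$. In the second case the Gaussian vector of $\delta_h^\perp$ is $\gamma$ with the $h$-th coordinate replaced by $0$, which does not increase the norm, so $\mathbb E\|\theta\|^2\le\mathbb E\|\gamma\|^2/(n-1)\le8\Sigma$.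

An index of class $\rho-s$ has $w_j\le4^sg_k^{-2}$. Moreover $\sum_{j\le x}\ln(2n/j)\le\int_0^x\ln(2n/t)\,dt=x(1+\ln(2n/x))$ for $0<x\le n$. For $s=0$ and $s=1$ take $x=n$; these classes contribute at most $2(1+4)g_k^{-2}$ to $\Sigma$. For $2\le s\le\rho$ the indices are at most $M^{\rho-s+1}\le n/y$ with $y=M^{s-1}\ge2^{12(s-1)}$. As $2+\ln y\le y^{1/2}$ for $y\ge2^{12}$, class $\rho-s$ contributes at most $4^sg_k^{-2}y^{-1}(2+\ln y)\le4^s2^{-6(s-1)}g_k^{-2}$, and $\sum_{s\ge2}4^s2^{-6(s-1)}=4/15$. Thus $\Sigma\le11g_k^{-2}$ and $\mathbb E\|\theta\|\le\sqrt{88}/g_k\le10/g_k$.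
\end{proof}

\subsection{The subspace}
Identify each $J^{(k)}$ with $\{1,\dots,n_k\}$ and let $O_k$ $(k>k_0)$ be independent random real orthogonal $n_k\times n_k$ matrices with the Haar distribution, regarded as maps $\mathbb R^{n_k}\to\mathbb R^{J^{(k)}}$. Denote the first $N_k$ columns of $O_k$ by $\sigma_j^k$ and the last $2N_k$ columns by $\omega_j^k$. Since $2N_k=N_{k+1}$, we may put
\[
\xi_j^k=\omega_j^k+\sigma_j^{k+1}\in X^*\quad(1\le j\le2N_k),\qquad E=\overline{\operatorname{span}}\{\xi_j^k:k>k_0,\ j\le2N_k\}\subset X^* .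
\]
The vectors $\omega_j^k$ and $\sigma_j^{k+1}$ also act on $X^*$ as bounded functionals through the pairing. By orthonormality of the columns, both send $\xi_{j'}^{k'}$ to $1$ if $(k',j')=(k,j)$ and to $0$ otherwise. So they coincide on $E$, and for a bounded operator $T:E\to E$ we may define
\begin{equation}\label{eq:trace}
\mathsf t_k(T)=\frac1{2N_k}\sum_{j\le2N_k}\langle\omega_j^k,T\xi_j^k\rangle=\frac1{N_{k+1}}\sum_{j\le N_{k+1}}\langle\sigma_j^{k+1},T\xi_j^k\rangle .
\end{equation}
For $k\ge k_0+2$ take the second formula for $\mathsf t_{k-1}$ and the first for $\mathsf t_k$, and expand both pairings over $h\in J^{(k)}$. The result is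
\begin{equation}\label{eq:diff}
\mathsf t_{k-1}(T)-\mathsf t_k(T)=\frac1{2N_k}\sum_{h\in J^{(k)}}(T\psi_h^k)(h),\qquad\psi_h^k=2\sum_{j\le N_k}\sigma_j^k(h)\xi_j^{k-1}-\sum_{j\le2N_k}\omega_j^k(h)\xi_j^k\in E .
\end{equation}
Let $\theta=O_k^*\delta_h\in\mathbb R^{n_k}$ be the $h$-th row of $O_k$, split as $\theta=(\theta',\theta'')\in\mathbb R^{N_k}\times\mathbb R^{2N_k}$, and let $Q=\operatorname{diag}(2,\dots,2,-1,\dots,-1)$ with $N_k$ entries $2$ and $2N_k$ entries $-1$. Sorting $\psi_h^k$ by levels,
\begin{equation}\label{eq:levels}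
\psi_h^k=2\,O_{k-1}(0,\theta')+O_kQ\theta-O_{k+1}(\theta'',0).
\end{equation}
The Euclidean norm of $\psi_h^k$ is at least $|Q\theta|\ge1$, so in $\ell_2$ these vectors are not small. In $X^*$ they are small because they are spread out. The one coordinate that randomness does not spread is $\psi_h^k(h)=(Q\theta\mid\theta)$, and it is small because $\operatorname{tr}Q=0$.

\begin{lemma}\label{lem:realization}
If $b_0$ is larger than an absolute constant, there is a realization of $(O_k)$ such that for all $k\ge k_0+2$ and $h\in J^{(k)}$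
\[
\|\psi_h^k\|_{X^*}\le\varepsilon_k:=20\big(g_{k-1}^{-1}+g_k^{-1}+g_{k+1}^{-1}\big)+9n_{k-1}^{-1/4}.
\]
Moreover $\sum_k\varepsilon_k<\infty$.
\end{lemma}

\begin{proof}
The last assertion follows from Lemma~\ref{lem:sum}. Fix $k,h$ and put $t=n_{k-1}^{-1/4}$, $p_k=4e^{-c_0\sqrt{n_{k-1}}}$. All spheres below lie in spaces of dimension at least $n_{k-1}$ (note $n_k-1\ge n_{k-1}$), so by (L) a $1$-Lipschitz function on them deviates from its mean by more than $t$ with probability at most $p_k$. The norm of $X^*$ is $1$-Lipschitz by \eqref{eq:compare}. We treat the three terms of \eqref{eq:levels}.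

The vectors $\theta',\theta''$ have norm at most $1$ and are independent of $O_{k-1}$ and $O_{k+1}$. Given $O_k$, the vector $O_{k+1}(\theta'',0)$ is $|\theta''|$ times a uniform unit vector of $\mathbb R^{J^{(k+1)}}$. By Lemma~\ref{lem:mean} its norm is at most $10g_{k+1}^{-1}+t$, except with probability $p_k$. In the same way $2O_{k-1}(0,\theta')$ is $2|\theta'|$ times a uniform unit vector of $\mathbb R^{J^{(k-1)}}$, of norm at most $2(10g_{k-1}^{-1}+t)$ except with probability $p_k$.

For the middle term write $Q\theta=(Q\theta\mid\theta)\theta+\zeta$ with $\zeta\perp\theta$, $|\zeta|\le2$. As $O_k\theta=\delta_h$, we get $O_kQ\theta=(Q\theta\mid\theta)\delta_h+O_k\zeta$ with $O_k\zeta\in\delta_h^\perp$. The vector $\theta$ is uniform on the sphere, and $\theta\mapsto(Q\theta\mid\theta)$ is $4$-Lipschitz there (as $\|Q\|=2$) with mean $\operatorname{tr}Q/n_k=0$. So $|(Q\theta\mid\theta)|\le4t$ except with probability $p_k$, and $\|\delta_h\|=1$. Let $U$ be a Haar distributed element of the group of orthogonal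 maps fixing $\delta_h$, independent of $O_k$. Then $UO_k$ has the distribution of $O_k$ and $(UO_k)^*\delta_h=\theta$, so $O_k\zeta$ has the distribution of $UO_k\zeta$. Given $O_k$, the latter is $|\zeta|$ times a uniform unit vector of $\delta_h^\perp$. Its norm is at most $2(10g_k^{-1}+t)$ except with probability $p_k$.

Adding up, $\|\psi_h^k\|\le\varepsilon_k$ fails with probability at most $4p_k$. The series $\sum_k4n_kp_k$ converges and its terms are absolute constants, so $\sum_{k\ge k_0+2}4n_kp_k<1$ if $k_0$ is larger than an absolute constant.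
\end{proof}

We fix such a realization.

\begin{proposition}\label{prop:E}
The space $E$ fails the AP.
\end{proposition}

\begin{proof}
Let $\bar k=k_0+1$. Enumerate as $(z_n^*,z_n)\in E^*\times E$ the finitely many pairs $\big((2N_{\bar k})^{-1}\omega_j^{\bar k},\xi_j^{\bar k}\big)$ and the pairs $\big(-(2N_k)^{-1}\delta_h,\psi_h^k\big)$ with $k>\bar k$, $h\in J^{(k)}$, where $\delta_h$ acts as evaluation at $h$, a functional of norm at most $1$. Level $k$ contributes at most $\frac{n_k}{2N_k}\varepsilon_k=\frac32\varepsilon_k$ to $\sum\|z_n^*\|\|z_n\|$, so this sum is finite. By \eqref{eq:trace} and \eqref{eq:diff},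
\[
\sum_nz_n^*(Tz_n)=\mathsf t_{\bar k}(T)+\sum_{k>\bar k}\big(\mathsf t_k(T)-\mathsf t_{k-1}(T)\big)=\lim_k\mathsf t_k(T)
\]
for every bounded $T:E\to E$. For $T=I$ this gives $\sum z_n^*(z_n)=1$.

Let $x\in E$, $f\in E^*$ and $Ty=f(y)x$. Then $\mathsf t_k(T)=\frac1{2N_k}f(\sum_jc_j\xi_j^k)$ with $c_j=\langle\omega_j^k,x\rangle$. The $\xi_j^k$, $j\le 2N_k$, are orthogonal of Euclidean norm $\sqrt2$, and the coordinates of $x$ are bounded by $\|x\|$. By \eqref{eq:compare} and Bessel's inequality,
\[
\Big\|\sum_jc_j\xi_j^k\Big\|\le\sqrt2\,|c|\le\sqrt2\,|1_{J^{(k)}}x|\le\sqrt{6N_k}\,\|x\| .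
\]
So $\mathsf t_k(T)\to0$, that is, $f(\sum_nz_n^*(x)z_n)=0$. As $f$ is arbitrary, $\sum_nz_n^*(x)z_n=0$ for all $x\in E$. By (G), $E$ fails the AP.
\end{proof}

\section{Subspaces of $X$: reduction to one block}\label{sec:reduction}

Let $Y\subset X$ be a closed subspace. We verify the condition in (G). Given a sum as there, discard the zero terms, extend the functionals to $X$ with the same norm, and normalize. We obtain $\lambda_n>0$ with $\sum\lambda_n=1$ and unit vectors $y_n\in Y$, $\varphi_n\in X^*$ such that $\sum_n\lambda_n\langle\varphi_n,y\rangle y_n=0$ for all $y\in Y$, and we must show that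
\[
\mathsf t:=\sum_n\lambda_n\langle\varphi_n,y_n\rangle=0 .
\]
Define $\mathbf B:\ell_2\to Y$ by $\mathbf Be_n=\sqrt{\lambda_n}\,y_n$ and $\mathbf A:X\to\ell_2$ by $\mathbf Ax=(\sqrt{\lambda_n}\langle\varphi_n,x\rangle)_n$. Both are contractions by the Cauchy--Schwarz inequality, and the hypothesis gives $\mathbf{BAB}=0$.

\subsection*{The approximating operator}
Fix $i\ge1$, with the parameters of Section~\ref{sec:space}. Let $J_<$, $J_\le$, $J_>$ be the unions of the blocks $J_j$ with $j<i$, $j\le i$, $j>i$, and let $\nu=|J_<|\le6\cdot2^{k_{i-1}}$. Put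
\[
B=1_{J_\le}\mathbf B:\ell_2\to\ell_2(J_\le),\qquad S=BB^* .
\]
By \eqref{eq:compare}, $|1_{J_\le}y_n|\le\|y_n\|=1$, so $\|B\|_{HS}\le1$. For any linear $\Psi:\ell_2(J_\le)\to\ell_2$ the finite rank operator $P=\mathbf B\Psi1_{J_\le}$ maps $X$ into $Y$, and
\[
\sum_n\lambda_n\langle\varphi_n,Py_n\rangle=\sum_n(\mathbf{AB}\Psi Be_n\mid e_n)=\operatorname{tr}_{\ell_2}(\mathbf{AB}\Psi\cdot B)=\operatorname{tr}_{\ell_2(J_\le)}(1_{J_\le}\mathbf{BAB}\Psi)=0 .
\]
The cyclic permutation is legitimate because $\ell_2(J_\le)$ is finite dimensional. Hence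
\begin{equation}\label{eq:t}
\mathsf t=\sum_n\lambda_n\langle\varphi_n,y_n-Py_n\rangle .
\end{equation}
The functionals $\varphi_n$ are small on far blocks: by dominated convergence,
\[
\eta_i:=\Big(\sum_n\lambda_n\sum_{j\ge i}\|1_{J_j}\varphi_n\|^2\Big)^{1/2}\longrightarrow0\qquad(i\to\infty).
\]
So we want $y_n-Py_n$ small on $J_<$ and merely bounded, on average, on $J_i$ and $J_>$.

One could choose $\Psi$ as a generalized inverse of $B$, so that $y_n-Py_n$ vanishes on $J_\le$. Then $\Psi B$ is an orthogonal projection whose rank may be as large as $|J_\le|>2^{k_i}$, which is beyond the bound $2^{b_i}$ under which Lemma~\ref{lem:mix} controls the next block. We therefore regularize and use $B^*(2^{-k}+S)^{-1}$ with $k\le b$. For a reason that appears in Section~\ref{sec:model}, we average over the $L$ scales $L<k\le b$. From now on $\sum_k$ means the sum over these $k$ unless indicated otherwise. Put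
\[
f_k(t)=\frac1{1+2^kt},\qquad h(t)=\frac1L\sum_kf_k(t),\qquad u(t)=\frac1L\sum_k\frac1{2^{-k}+t},\qquad\Psi=B^*u(S).
\]
Then $tu(t)=1-h(t)$, and for $t\ge0$
\begin{equation}\label{eq:fk}
0\le f_k\le1,\qquad tf_k(t)\le2^{-k},\qquad1-f_k(t)\le2^kt .
\end{equation}
The operator $f_k(S)$ is a smooth substitute for the spectral projection of $S$ onto $[0,2^{-k}]$. On $J_\le$ we have $1_{J_\le}(y_n-Py_n)=(1-Su(S))1_{J_\le}y_n=\lambda_n^{-1/2}h(S)Be_n$. On $J_>$ we have $1_{J_>}Py_n=\lambda_n^{-1/2}1_{J_>}\mathbf B\Theta e_n$, where $\Theta=\Psi B=(1-h)(B^*B)$ by (H2). By \eqref{eq:fk}, $0\le\Theta\le1$ and $\|\Theta\|_{HS}^2\le\operatorname{tr}\Theta\le2^b\operatorname{tr}B^*B\le2^b$.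

\subsection*{The three parts of \eqref{eq:t}}
\emph{Later blocks.} For $j>i$ we have $2^{b_i}\le2^{b_{j-1}}$. Apply Lemma~\ref{lem:mix} in $V_j$ with $v_l=1_{J_j}\mathbf Be_l$, $R=2^{b_i}$, and sum over $j>i$: $\ \sum_n\|1_{J_>}\mathbf B\Theta e_n\|^2\le8\sum_l\lambda_l\|y_l\|^2=8$. By the Cauchy--Schwarz inequality this part of $\mathsf t$ is at most
\[
\eta_{i+1}\Big[\Big(\sum_n\lambda_n\|y_n\|^2\Big)^{1/2}+\Big(\sum_n\|1_{J_>}\mathbf B\Theta e_n\|^2\Big)^{1/2}\Big]\le\eta_{i+1}(1+\sqrt8).
\]

\emph{Earlier blocks.} By \eqref{eq:compare}, $|1_{J_<}\varphi_n|\le d_{i-1}$. By \eqref{eq:fk}, $th(t)^2\le th(t)\le2^{-L}$, so $\|1_{J_<}h(S)B\|_{HS}^2=\operatorname{tr}(1_{J_<}h(S)^2S1_{J_<})\le\nu2^{-L}$. This part is at most $d_{i-1}(\nu2^{-b/2})^{1/2}\le2^{-i}$ for $b$ large. Here the lower bound $k>L$ on the scales is used.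

\emph{The block $J_i$.} For $Z:\ell_2\to\ell_2(J_\le)$ put
\[
[\![Z]\!]=\Big(\sum_n\|1_{J_i}Ze_n\|_{V_i}^2\Big)^{1/2}.
\]
This part of $\mathsf t$ is at most $\eta_i[\![h(S)B]\!]$.

Altogether $|\mathsf t|\le2^{-i}+(1+\sqrt8)\eta_{i+1}+\eta_i[\![h(S)B]\!]$ for every $i$. Letting $i\to\infty$, we see that $\mathsf t=0$, and hence that $X$ is HAPpy, once the following is proved.

\begin{proposition}\label{prop:A}
If each $b_i$ is large enough, depending only on $i,b_0,\dots,b_{i-1}$, then $[\![h(S)B]\!]\le12$ for all $i$ and all $Y$, $\lambda_n$, $y_n$ as above.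
\end{proposition}

We record the basic tools. The function $[\![\cdot]\!]$ is a seminorm with $[\![B]\!]\le1$. By \eqref{eq:compare} and monotonicity of the norm of $V_i$,
\begin{equation}\label{eq:basic}
[\![Z]\!]\le d\,\|Z\|_{HS},\qquad[\![\Delta B]\!]\le1\ \text{ for diagonal }\Delta\text{ with entries in }[0,1].
\end{equation}
For $A\subset J_\le$ and any integer $k$, \eqref{eq:fk} gives $tf_k(t)^2\le2^{-k}$, hence
\begin{equation}\label{eq:rows}
\|1_Af_k(S)B\|_{HS}^2=\operatorname{tr}(1_Af_k(S)^2S1_A)\le|A|\,2^{-k}.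
\end{equation}
Finally, let $s_q=S_{qq}=\sum_n\lambda_n|y_n(q)|^2$ be the \emph{mass} of row $q\in J_\le$. Then $\sum_qs_q\le1$.

\section{A model case}\label{sec:model}

If every $y_n$ is a unit vector $\delta_q$, then $S$ is diagonal, so is $h(S)$, and $[\![h(S)B]\!]\le1$ by \eqref{eq:basic}. The idea of the proof is that, for most scales $k$, the operator $f_k(S)B$ is within $1/d$ in Hilbert--Schmidt norm of what it would be if $S$ were diagonal.

Consider the next simplest situation. All $y_n$ are supported in a set $A\subset J_i$ with $N$ elements, each has at most $m$ nonzero coordinates with $m$ fixed, and $s_q\le1/N$ for all $q$. By (H3), $\|S\|\le m/N$. Let $c=\lceil\log(d^2m)\rceil$ and compare $2^k$ with $N$.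
\begin{itemize}
\item If $2^k<N2^{-c}$, then $\|B-f_k(S)B\|_{HS}\le2^k\|S\|\le m2^{-c}\le1/d$, so $[\![f_k(S)B]\!]\le2$.
\item If $2^k>N2^c$, then $\|f_k(S)B\|_{HS}\le2^{-c/2}\le1/d$ by \eqref{eq:rows}, so $[\![f_k(S)B]\!]\le1$.
\item There remains a window of at most $2c+1$ scales. There $f_k(S)$ need not be close to $0$ or $1$, and \eqref{eq:basic} only gives $[\![f_k(S)B]\!]\le d$.
\end{itemize}
Averaging over $k$ dilutes the window:
\[
[\![h(S)B]\!]\le2+(2c+1)\,d/L .
\]
This would finish the model case if $d\log d$ were $O(L)$. But Section~\ref{sec:E} forces $d/L\ge\log b$, and $c\ge2\log b$, so the last term is at least $(\log b)^2$.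

The remedy is that inside the window the columns of $f_k(S)B$ are not arbitrary vectors. Take $A=\mathbb Z/N$ with $N\ge3$, $\lambda_n=1/N$ and $y_n=(\delta_n-\delta_{n+1})/\sqrt2$. These have norm $1$ in $V_i$ because $w_1=w_2=1$. Then $S=s(1-\mathcal A)$ with $s=1/N$ and $\mathcal A\delta_q=\frac12(\delta_{q-1}+\delta_{q+1})$. With $\tau=2^{-k}$,
\[
f_k(S)=\tau(\tau+S)^{-1}=\frac\tau{\tau+s}\sum_{j\ge0}\Big(\frac s{\tau+s}\Big)^j\mathcal A^j .
\]
The coefficients add up to $1$ and $\mathcal A$ is a contraction on $\ell_1$, so $\|f_k(S)Be_n\|_1\le\sqrt{2\lambda_n}$. Let $Z$ be the sum of the $L^{-1}f_k(S)B$ over the window. Then $\|Z\|_{HS}\le(2c+1)/L$ and $\|Ze_n\|_1\le\sqrt{2\lambda_n}$, and Lemma~\ref{lem:block}(a), applied to each column, gives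
\[
[\![Z]\!]\le(2c+1)\,G/L+\sqrt2\,G\,2^{-a\rho_2/2}=o(1).
\]
The factor $d$ has been replaced by $G\le b^{1/2}$. (In this example $f_k(S)$ is even an average of coordinate permutations, hence a contraction on $V_i$. It is the $\ell_1$ argument that extends.)

Three things change in general. The masses $s_q$ differ, so the three cases are distinguished row by row. The $y_n$ are not sparse, only close to sparse by Lemma~\ref{lem:block}(b). And each step of the Neumann series may double the $\ell_1$ norm, so the series is cut after $r=(\log b)^{O(1)}$ terms; the factor $2^r$ is absorbed by $2^{-a\rho_2/2}$, that is, by the length of the plateau.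

\section{Proof of Proposition~\ref{prop:A}}\label{sec:propA}

\subsection{Parameters and row classes}
By \eqref{eq:basic} and averaging, errors will be multiplied by factors like $c\,d/L=O((\log b)^2)$. So we cut the vectors $y_n$ where Lemma~\ref{lem:block}(b) leaves a Euclidean error of order $(\log b)^{-4}$. Put
\[
\rho_0=\lceil4\log\log b\rceil,\quad m=(\nu+m_{\rho_0})4^{\rho_0},\quad c=\lceil\log(16d^2m)\rceil,\quad\kappa=(\log b)^{-4},\quad r=\lceil4cm/\kappa\rceil .
\]
For $b$ large, $1\le\rho_0<\rho_1$ and $\kappa\le\frac12$. Then $m_\rho=2^{(a+4)\rho}$ for $\rho\le\rho_1$, and $2^{-\rho_0}\le(\log b)^{-4}\le2^{1-\rho_0}$, so $m=(\log b)^{O(1)}$. Since $b\le d=O(b\log b)$, we have $2\log b\le c\le3\log b$ for $b$ large, and $r=(\log b)^{O(1)}$. By the choice of $c$,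
\begin{equation}\label{eq:c}
4\,d\,m^{1/2}\,2^{-c/2}\le1 .
\end{equation}

For $L<k\le b$ divide $J_\le$ into heavy rows, light rows and the window:
\[
W_k^+=\{s_q>2^{-k+c}\},\qquad W_k^-=\{s_q<2^{-k-c}\},\qquad W_k=\{2^{-k-c}\le s_q\le2^{-k+c}\}.
\]
As $\sum s_q\le1$, we have $|W_k^+|\le2^{k-c}$ and $|W_k|\le2^{k+c}$. Each $q$ lies in at most $2c+1$ of the sets $W_k$. The Cauchy--Schwarz inequality in each row then gives, for arbitrary $Z_k:\ell_2\to\ell_2(J_\le)$,
\begin{equation}\label{eq:window}
\Big\|\frac1L\sum_k1_{W_k}Z_k\Big\|_{HS}\le\frac{(2c+1)^{1/2}}L\Big(\sum_k\|1_{W_k}Z_k\|_{HS}^2\Big)^{1/2}.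
\end{equation}
Write $h(S)B=Z^++Z^-+Z^0$, where
\[
Z^\pm=\frac1L\sum_k1_{W_k^\pm}f_k(S)B,\qquad Z^0=\frac1L\sum_k1_{W_k}f_k(S)B .
\]
Heavy rows are few. By \eqref{eq:rows}, $\|1_{W_k^+}f_k(S)B\|_{HS}\le2^{-c/2}$ for each $k$, so $[\![Z^+]\!]\le d2^{-c/2}\le1$. We show $[\![Z^-]\!]\le4+\sqrt2$ and $[\![Z^0]\!]\le5$; the total is $10+\sqrt2\le12$.

\subsection{Light rows}
By (H2), $f_k(S)B=B-B\Theta_k$ with $\Theta_k=(1-f_k)(B^*B)$, and \eqref{eq:fk} gives $0\le\Theta_k\le1$ and $\|\Theta_k\|_{HS}^2\le\operatorname{tr}\Theta_k\le2^k$. The operator $\frac1L\sum_k1_{W_k^-}$ is diagonal with entries in $[0,1]$, so the terms $B$ contribute at most $1$ to $[\![Z^-]\!]$. It remains to bound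
\[
\widetilde Z=\frac1L\sum_k1_{W_k^-}B\Theta_k .
\]
For columns with support at most $\mu$, (H3) makes $1_{W_k^-}B$ small in operator norm as soon as $2^c$ dominates $\mu$. The columns of $B$ have no such bound. We cut them into layers, in which the support grows while the Euclidean norm decreases. For each $n$ rank the coordinates of $1_{J_i}y_n$ by decreasing modulus. A layer $B'$ of $B$ is obtained by keeping in each column only the coordinates listed below. The number $\mu$ bounds the supports of the columns. The number $\beta$ bounds the Euclidean norm of the kept part of each $y_n$, by Lemma~\ref{lem:block}(b), and hence $\|B'\|_{HS}$.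
\[
\begin{array}{llll}
\text{layer}&\text{coordinates kept}&\mu&\beta\\[2pt]
\text{first}&J_<\text{ and ranks }\le m_{\rho_0}&m&1\\
\rho\in(\rho_0,\rho_1]&\text{ranks in }(m_{\rho-1},m_\rho]&2^{(a+4)\rho}&\sqrt2\,2^{1-\rho}\\
\text{plateau}&\text{ranks in }(m_{\rho_1},m_{\rho_3}]&2^{a\rho_3}d^4&\sqrt2/G\\
\text{last}&\text{ranks }>m_{\rho_3}&&\sqrt2/d
\end{array}
\]
The layers add up to $B$. The last layer contributes to $\widetilde Z$ an average of operators of Hilbert--Schmidt norm at most $\sqrt2/d$, hence at most $\sqrt2$ to $[\![\widetilde Z]\!]$. This is where the bound $\max g=d$ is matched by the decay of $w$ down to $d^{-2}$.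

Let $B'$ be any other layer. By (H3), $B'B'^*\le\mu\operatorname{diag}(s_q)$. Sort the light rows by their distance from the scale: for integers $j\ge c$ let $A_{k,j}=\{2^{-k-j-1}\le s_q<2^{-k-j}\}$. Apart from rows with $s_q=0$, on which $B'$ vanishes, $W_k^-$ is the disjoint union of the $A_{k,j}$, $j\ge c$. For fixed $j$ the sets $A_{k,j}$ are disjoint in $k$. By (H1) we have two estimates:
\[
\|1_{A_{k,j}}B'\Theta_k\|_{HS}^2\le\|1_{A_{k,j}}B'B'^*1_{A_{k,j}}\|\,\|\Theta_k\|_{HS}^2\le\mu2^{-k-j}2^k=\mu2^{-j},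
\]
\[
\sum_k\|1_{A_{k,j}}B'\Theta_k\|_{HS}^2\le\sum_k\|1_{A_{k,j}}B'\|_{HS}^2\le\beta^2 .
\]
Operators with disjoint sets of rows are orthogonal in the Hilbert--Schmidt sense, so
\begin{equation}\label{eq:layer}
\Big\|\frac1L\sum_k1_{A_{k,j}}B'\Theta_k\Big\|_{HS}\le\frac1L\min\big(\beta,(L\mu2^{-j})^{1/2}\big).
\end{equation}
We sum over $j\ge c$, using $\sum_{s\ge0}2^{-s/2}<4$, and multiply by $d$.

\emph{First layer.} The second bound in \eqref{eq:layer} gives at most $4d(m/L)^{1/2}2^{-c/2}\le1$ by \eqref{eq:c}.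

\emph{Remaining layers.} Here $\beta\le1\le\mu$, so $\bar\jmath=\lceil\log(L\mu\beta^{-2})\rceil\ge0$. For the at most $\bar\jmath$ values $j<\bar\jmath$ use $\beta$; for $j\ge\bar\jmath$ use $(L\mu2^{-j})^{1/2}\le\beta2^{-(j-\bar\jmath)/2}$. The layer contributes at most $\frac dL\beta(\bar\jmath+4)$ to $[\![\widetilde Z]\!]$: the support enters only through its logarithm.

For layer $\rho\in(\rho_0,\rho_1]$ we have $L\mu\beta^{-2}=b\,2^{(a+6)\rho}/16$, so $\bar\jmath\le\log b+(a+6)\rho$. Since $\sum_{\rho>\rho_0}2^{-\rho}=2^{-\rho_0}$ and $\sum_{\rho>\rho_0}\rho2^{-\rho}=(\rho_0+2)2^{-\rho_0}$, these layers together contribute, by \eqref{eq:dL}, at most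
\[
\frac dL\,2\sqrt2\,2^{-\rho_0}\big(\log b+4+(a+6)(\rho_0+2)\big)=O\big((\log b)^{-2}\big)\le1\quad\text{for }b\text{ large}.
\]
For the plateau layer, $\bar\jmath\le\log L+a\rho_3+4\log d+2\log G+1=O(b^{1/4})$, because $\rho_3\le\rho_2+\log d$. Its contribution is at most $\frac dL\frac{\sqrt2}G(\bar\jmath+4)=O(b^{-1/4}\log b)\le1$ for $b$ large. This step, like Lemma~\ref{lem:sum}, limits the length of the plateau.

Thus $[\![\widetilde Z]\!]\le\sqrt2+3$ and $[\![Z^-]\!]\le4+\sqrt2$.

\subsection{The window: passage to sparse columns}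
The $\ell_1$ argument of Section~\ref{sec:model} needs columns whose nonzero entries are not too small. Let $y_n'$ be the restriction of $1_{J_\le}y_n$ to the coordinates where $|y_n(q)|\ge m^{-1/2}$, and $y_n''=1_{J_\le}y_n-y_n'$. Let $B=B'+B''$ accordingly (from now on $B'$ has this meaning), $S'=B'B'^*$, $s_q'=S'_{qq}\le s_q$ and $\Delta'=\operatorname{diag}(s_q')$. As $|y_n'|\le1$, the vector $y_n'$ has at most $m$ nonzero coordinates, so $S'\le m\Delta'$ by (H3). The coordinates of $y_n''$ in $J_<$ or of rank at most $m_{\rho_0}$ contribute at most $(\nu+m_{\rho_0})/m=4^{-\rho_0}$ to $|y_n''|^2$, and the others at most $2\cdot4^{-\rho_0}$ by Lemma~\ref{lem:block}(b). Therefore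
\begin{equation}\label{eq:Bpp}
\|B''\|_{HS}\le2^{1-\rho_0}\le2(\log b)^{-4}.
\end{equation}
We want to replace $f_k(S)B$ by $f_k(S')B'$ in $Z^0$. In view of \eqref{eq:window} we need a Lipschitz estimate for all $k$ together.

\begin{lemma}\label{lem:lip}
Let $F_k$ be finitely many real $C^1$ functions on $[0,\infty)$, let $\phi_k(x)=xF_k(x^2)$, and suppose $\sum_k|\phi_k'(x)|^2\le K$ for all real $x$. Then $\sum_k\|F_k(S)B-F_k(S')B'\|_{HS}^2\le K\|B-B'\|_{HS}^2$.
\end{lemma}

\begin{proof}
For $x'<x$ the Cauchy--Schwarz inequality gives $|\phi_k(x)-\phi_k(x')|^2\le(x-x')\int_{x'}^x|\phi_k'|^2$, so $\sum_k|\phi_k(x)-\phi_k(x')|^2\le K|x-x'|^2$. On $\ell_2(J_\le)\oplus\ell_2$ consider the self-adjoint finite rank operators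
\[
\mathcal X=\begin{pmatrix}0&B\\B^*&0\end{pmatrix},\qquad\mathcal X'=\begin{pmatrix}0&B'\\B'^*&0\end{pmatrix}.
\]
Since $\mathcal X^2=S\oplus B^*B$, the operator $\phi_k(\mathcal X)=F_k(\mathcal X^2)\mathcal X$ has zero diagonal blocks, upper right corner $F_k(S)B$, and, being self-adjoint, lower left corner $(F_k(S)B)^*$. The same holds for $\mathcal X'$. Let $(v_\alpha)$ and $(v'_{\alpha'})$ be orthonormal bases of eigenvectors of $\mathcal X$ and $\mathcal X'$, with eigenvalues $x_\alpha$ and $x'_{\alpha'}$. For any real function $\phi$,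
\[
\big((\phi(\mathcal X)-\phi(\mathcal X'))v'_{\alpha'}\mid v_\alpha\big)=\big(\phi(x_\alpha)-\phi(x'_{\alpha'})\big)(v'_{\alpha'}\mid v_\alpha).
\]
Squaring, summing over $\alpha,\alpha'$ and $k$, and comparing with the case $\phi(x)=x$, we get $\sum_k\|\phi_k(\mathcal X)-\phi_k(\mathcal X')\|_{HS}^2\le K\|\mathcal X-\mathcal X'\|_{HS}^2$. Both sides are twice the corresponding sides of the claim.
\end{proof}

For $F_k=f_k$ we have $\phi_k'(0)=1$ for every $k$, so $K\ge L$, and the factor $\sqrt L$ would destroy the gain. We therefore first localize $f_k$ near the scale $2^{-k}$, which costs little on window rows. Put $\tilde f_k=f_k-f_{k+2c}$.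

\emph{Step 1: from $f_k(S)B$ to $\tilde f_k(S)B$.} By \eqref{eq:rows}, $\|1_{W_k}f_{k+2c}(S)B\|_{HS}^2\le2^{k+c}2^{-k-2c}=2^{-c}$. The average over $k$ contributes at most $d2^{-c/2}\le1$ to $[\![Z^0]\!]$.

\emph{Step 2: from $\tilde f_k(S)B$ to $\tilde f_k(S')B'$.} Let $\chi(v)=(1-v^2)/(1+v^2)^2$, the derivative of $v/(1+v^2)$. The derivative of $xf_k(x^2)$ is $\chi(2^{k/2}x)$, so $\phi_k(x)=x\tilde f_k(x^2)$ has $\phi_k'(x)=\chi(2^{k/2}x)-\chi(2^{k/2+c}x)$. We have
\[
|\chi(v)|\le\frac1{1+v^2},\qquad0\le1-\chi(v)=\frac{3v^2+v^4}{(1+v^2)^2}\le3v^2 .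
\]
With $t=x^2>0$ this gives $|\phi_k'(x)|\le\min\big(2,\,2(2^kt)^{-1},\,3\cdot2^{k+2c}t\big)$, and $\phi_k'(0)=0$. The integers $k$ with $2^kt\ge1$ contribute at most $4\sum_{s\ge0}4^{-s}=\frac{16}3$ to $\sum_k|\phi_k'(x)|^2$, those with $2^{k+2c}t<1$ at most $9\cdot\frac43=12$, and the $2c$ remaining ones at most $4$ each. So $K=8c+18$ is admissible. By \eqref{eq:window}, Lemma~\ref{lem:lip}, \eqref{eq:Bpp} and \eqref{eq:dL}, this step contributes at most
\[
\frac dL(2c+1)^{1/2}(8c+18)^{1/2}\,2(\log b)^{-4}=O\big((\log b)^{-2}\big)\le1\quad\text{for }b\text{ large}.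
\]

\emph{Step 3: from $\tilde f_k(S')B'$ to $f_k(S')B'$.} Inequality \eqref{eq:rows} holds for $S',B'$ with the same proof, so $\|1_{W_k}f_{k+2c}(S')B'\|_{HS}^2\le2^{-c}$ and the contribution is again at most $1$.

\subsection{The window: a truncated Neumann series}
It remains to show $[\![\frac1L\sum_k1_{W_k}f_k(S')B']\!]\le2$. Fix $k$ and let $\tau=2^{-k}$, so that $f_k(S')=\tau(\tau+S')^{-1}$. In the model case we expanded around the constant diagonal. Now we normalize by the diagonal of $\tau+S'$:
\[
\mathcal D=\tau+\Delta',\qquad\mathcal C=\mathcal D^{-1/2}(\tau+S')\mathcal D^{-1/2}.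
\]
From $0\le S'\le m\Delta'$ and $m\ge1$,
\begin{equation}\label{eq:C}
\tau\mathcal D^{-1}\le\mathcal C\le m,\qquad\mathcal D^{-1/2}S'\mathcal D^{-1/2}\le\mathcal C,\qquad0<\tau\mathcal D^{-1}\le1 .
\end{equation}
The identity $t^{-1}=\frac1m\sum_{s<r}(1-t/m)^s+t^{-1}(1-t/m)^r$, applied to $\mathcal C$ in $f_k(S')B'=\tau\mathcal D^{-1/2}\mathcal C^{-1}\mathcal D^{-1/2}B'$, gives $f_k(S')B'=\Lambda_k+R_k$ with
\[
\Lambda_k=\frac\tau m\mathcal D^{-1/2}\sum_{s<r}(1-\mathcal C/m)^s\mathcal D^{-1/2}B',\qquad R_k=\tau\mathcal D^{-1/2}\mathcal C^{-1}(1-\mathcal C/m)^r\mathcal D^{-1/2}B' .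
\]

\emph{The remainder.} The series converges quickly on the part of the spectrum of $\mathcal C$ above $\kappa$. Below $\kappa$ it may not, but there are few such eigenvalues. By the second inequality in \eqref{eq:C} and (H1),
\[
\|1_{W_k}R_k\|_{HS}^2\le\tau^2\operatorname{tr}\big(1_{W_k}\mathcal D^{-1/2}\,\mathcal C^{-1}(1-\mathcal C/m)^{2r}\,\mathcal D^{-1/2}1_{W_k}\big).
\]
Let $\Pi$ be the spectral projection of $\mathcal C$ onto $(0,\kappa)$. As $2r\kappa/m\ge8c$, we have $\mathcal C^{-1}(1-\mathcal C/m)^{2r}\le\kappa^{-1}e^{-8c}+\mathcal C^{-1}\Pi$. The first term contributes at most $\tau|W_k|\kappa^{-1}e^{-8c}\le2^c\kappa^{-1}e^{-8c}$, because $\tau\mathcal D^{-1}\le1$. The second contributes at most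
\[
\tau^2\operatorname{tr}(\mathcal D^{-1/2}\mathcal C^{-1}\Pi\mathcal D^{-1/2})=\tau\operatorname{tr}\big(\Pi\,\mathcal C^{-1/2}\tau\mathcal D^{-1}\mathcal C^{-1/2}\,\Pi\big)\le\tau\operatorname{rank}\Pi ,
\]
because $\tau\mathcal D^{-1}\le\mathcal C$. Let $A=\{q:\tau/(\tau+s_q')<\kappa\}$. Then $\operatorname{rank}\Pi\le|A|$: otherwise some $x\ne0$ in the range of $\Pi$ vanishes on $A$, and $\kappa|x|^2>(\mathcal Cx\mid x)\ge(\tau\mathcal D^{-1}x\mid x)\ge\kappa|x|^2$. For $q\in A$ we have $s_q\ge s_q'>\tau(\kappa^{-1}-1)\ge\tau/(2\kappa)$, as $\kappa\le\frac12$. Summing over $k$,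
\begin{equation}\label{eq:R}
\sum_k\|1_{W_k}R_k\|_{HS}^2\le\sum_q\ \sum_{k:\,2^{-k}<2\kappa s_q}2^{-k}+L2^c\kappa^{-1}e^{-8c}\le4\kappa\sum_qs_q+\kappa\le5\kappa
\end{equation}
for $b$ large. Here we used $L\le b\le2^{c/2}$ and $\kappa^{-2}=(\log b)^8\le b^2\le2^c$, which give $L2^c\kappa^{-2}e^{-8c}\le2^{5c/2}e^{-8c}\le1$. By \eqref{eq:window} and \eqref{eq:dL} the remainders contribute at most
\[
\frac dL(2c+1)^{1/2}(5\kappa)^{1/2}=O\big((\log b)^{-1/2}\big)\le1\quad\text{for }b\text{ large}.
\]

\emph{The polynomial part: $\ell_1$ norms.} Put $\mathcal E=\frac1m(\tau+S')\mathcal D^{-1}$. Since $\mathcal D^{1/2}(\mathcal C/m)\mathcal D^{-1/2}=\mathcal E$, we have $\Lambda_k=\frac1m\,\tau\mathcal D^{-1}\sum_{s<r}(1-\mathcal E)^sB'$. The nonzero entries of $y_n'$ have modulus at least $m^{-1/2}$, so $|y_n'(q)|\le\sqrt m\,|y_n'(q)|^2$. Also $\|y_n'\|_1\le\sqrt m\,|y_n'|\le\sqrt m$. Hence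
\[
\|S'\delta_q\|_1\le\sum_n\lambda_n|y_n'(q)|\,\|y_n'\|_1\le ms_q',\qquad\|\mathcal E\delta_q\|_1\le\frac{\tau+ms_q'}{m(\tau+s_q')}\le1 .
\]
So $\mathcal E$ is a contraction on $\ell_1(J_\le)$, the operator $1-\mathcal E$ has norm at most $2$ there, and the diagonal operator $\tau\mathcal D^{-1}$ is a contraction. Therefore $\|\Lambda_ke_n\|_1\le\frac1m2^r\sqrt{m\lambda_n}\le2^r\sqrt{\lambda_n}$.

\emph{The polynomial part: Euclidean norms.} As $f_k(t)^2t\le t$, we have $\|1_{W_k}f_k(S')B'\|_{HS}^2\le\operatorname{tr}(1_{W_k}S'1_{W_k})=\sum_{q\in W_k}s_q'$, and the sum over $k$ is at most $2c+1$. Since $\Lambda_k=f_k(S')B'-R_k$ and $5\kappa\le2c+1$, \eqref{eq:window} and \eqref{eq:R} show that $\Lambda=\frac1L\sum_k1_{W_k}\Lambda_k$ satisfies $\|\Lambda\|_{HS}\le2(2c+1)/L$.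

The columns of $\Lambda$ are averages, so $\|\Lambda e_n\|_1\le2^r\sqrt{\lambda_n}$. Lemma~\ref{lem:block}(a), applied to each column, and the triangle inequality in $\ell_2$ give
\[
[\![\Lambda]\!]\le\frac{2(2c+1)G}L+G\,2^{r-a\rho_2/2}\le1\quad\text{for }b\text{ large},
\]
because the first term is $O(b^{-1/2}\log b)$, while $\rho_2\ge b^{1/4}$, $r=(\log b)^{O(1)}$ and $G\le b^{1/2}$. With $d$ in place of $G$ the first term would be of order $(\log b)^2$.

Steps 1--3, the remainders and $\Lambda$ contribute at most $1$ each, so $[\![Z^0]\!]\le5$. This completes the proof of Proposition~\ref{prop:A}. \qed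

\section{The quotient}\label{sec:quotient}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The structure of $X$ was described in Section~\ref{sec:space}. By Section~\ref{sec:reduction} and Proposition~\ref{prop:A}, every closed subspace of $X$ satisfies the condition in (G) and so has the AP. By Proposition~\ref{prop:E}, $E\subset X^*$ fails the AP. Let $Y=E_\perp$. Then $(X/Y)^*=Y^\perp$ is the weak$^*$ closure of $E$, which is $E$ because $E$ is a norm closed subspace and $X$ is reflexive. The quotient $X/Y$ is reflexive, so $E^*=X/Y$. If $X/Y$ had the AP, then $E$ would have it by (G$'$). Hence $X/Y$ fails the AP. In particular it is infinite dimensional and not HAPpy.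
\end{proof}

\begin{remark}
The concentration property in Lemma~\ref{lem:block}(b), on which the layers and the passage to sparse columns rest, has no counterpart in $V_i^*$. A flat vector of norm $1$ in $V_i^*$ has Euclidean norm at least $1$ by \eqref{eq:compare}, and deleting at most half of its support leaves Euclidean norm at least $1/\sqrt2$, however large the support is.
\end{remark}

\section{Type and cotype}\label{sec:type}

Let $\epsilon_1,\epsilon_2,\dots$ be independent random signs and, for vectors $v_1,\dots,v_n$ in a Banach space, let $\mathcal R(v)=(\mathbb E\|\sum_l\epsilon_lv_l\|^2)^{1/2}$. A space has \emph{type} $p\in[1,2]$ if $\mathcal R(v)\le C(\sum\|v_l\|^p)^{1/p}$, and \emph{cotype} $q\in[2,\infty)$ if $(\sum\|v_l\|^q)^{1/q}\le C\mathcal R(v)$, for a constant $C$ and all finite families. In a Hilbert space $\mathcal R(v)^2=\sum\|v_l\|^2$. Khinchin's inequality states that $(\sum|c_l|^2)^{1/2}\le C_0\mathbb E|\sum\epsilon_lc_l|$ for scalars $c_l$, with $C_0$ absolute. A space $Z$ is \emph{$K$-convex}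 if there is $K$ such that $\mathcal R\big((\mathbb E\,\epsilon_lF)_{l\le n}\big)\le K(\mathbb E\|F\|^2)^{1/2}$ for all $n$ and all $F:\{\pm1\}^n\to Z$. By a theorem of Pisier, a space of type $p$ for some $p>1$ is $K$-convex.

\begin{proof}[Proof of Theorem~\ref{thm:type}]
\emph{$X$ has cotype $2$.} Summing Lemma~\ref{lem:block}(c) over the blocks, we see that it holds in $X^*$. Given $v_1,\dots,v_n\in X$, choose $\varphi_l\in X^*$ with $\sum\|\varphi_l\|^2=1$ and $\sum\langle\varphi_l,v_l\rangle=(\sum\|v_l\|^2)^{1/2}$. The Cauchy--Schwarz inequality in each coordinate gives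
\[
\Big(\sum\|v_l\|^2\Big)^{1/2}\le\Big\|\Big(\sum|\varphi_l|^2\Big)^{1/2}\Big\|_{X^*}\Big\|\Big(\sum|v_l|^2\Big)^{1/2}\Big\|_X\le\Big\|\Big(\sum|v_l|^2\Big)^{1/2}\Big\|_X .
\]
By Khinchin's inequality in each coordinate, monotonicity of the norm and convexity, the right side is at most $C_0\big\|\mathbb E|\sum\epsilon_lv_l|\big\|\le C_0\mathbb E\|\sum\epsilon_lv_l\|\le C_0\mathcal R(v)$.

\emph{$X$ has type $p<2$.} Let $X_{>i}=(\bigoplus_{j>i}V_j)_{\ell_2}$, and let $T_n$ be the least constant with $\mathcal R(v)\le T_n(\sum\|v_l\|^2)^{1/2}$ for $n$ vectors in $X_{>i}$. It is nondecreasing in $n$. Let $R=2^{b_i}$ and $\Theta_{l\epsilon}=2^{-R/2}\epsilon_l$ for $l\le R$, $\epsilon\in\{\pm1\}^R$. The rows of $\Theta$ are orthonormal, so $\Theta$ is a contraction with $\|\Theta\|_{HS}^2=R\le2^{b_{j-1}}$ for $j>i$, and $\sum_\epsilon\|\sum_l\Theta_{l\epsilon}v_l\|^2=\mathcal R(v)^2$. Lemma~\ref{lem:mix}, summed over $j>i$, gives $T_R\le\sqrt8$. Next, $T_{nn'}\le T_nT_{n'}$: the signs $\epsilon_{st}$ have the same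 distribution as $\epsilon_s'\epsilon_{st}$ with independent signs $\epsilon_s'$, so
\[
\mathbb E\Big\|\sum_{s\le n,\,t\le n'}\epsilon_{st}v_{st}\Big\|^2\le T_n^2\sum_s\mathbb E\Big\|\sum_t\epsilon_{st}v_{st}\Big\|^2\le T_n^2T_{n'}^2\sum_{s,t}\|v_{st}\|^2 .
\]
If $R^{t-1}\le n\le R^t$ with $t\ge1$, then $T_n\le8^{t/2}=\sqrt8\,(R^{t-1})^{3/(2b_i)}\le\sqrt8\,n^{3/(2b_i)}$. Put $\frac1{p_0}=\frac12+\frac3{2b_i}$ and let $1\le p<p_0$. Let $v_l\in X_{>i}$ be finitely many nonzero vectors with $\sum\|v_l\|^p\le1$, and $A_s=\{l:2^{-s-1}<\|v_l\|\le2^{-s}\}$ for $s\ge0$. Then $|A_s|\le2^{(s+1)p}$ and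
\[
\mathcal R(v)\le\sum_sT_{|A_s|}|A_s|^{1/2}2^{-s}\le\sqrt8\sum_s|A_s|^{1/p_0}2^{-s}\le\sqrt8\sum_{s\ge0}2^{(s+1)p/p_0-s}<\infty ,
\]
the first sums being over the nonempty $A_s$. So $X_{>i}$ has type $p$. The space $X$ is the direct sum of $X_{>i}$ and a finite dimensional space, which is isomorphic to a Hilbert space and hence has type $2$ and a fortiori type $p$. So $X$ has type $p$ for $p<p_0$, and $p_0\to2$ as $i\to\infty$.

\emph{$X^*$ has cotype $q>2$.} Let $\frac1p+\frac1q=1$, so $1<p<2$, and let $C$ be a type $p$ constant of $X$. Given $\varphi_l\in X^*$, choose $v_l\in X$ with $\sum\|v_l\|^p=1$ and $\sum\langle\varphi_l,v_l\rangle=(\sum\|\varphi_l\|^q)^{1/q}$. The left side equals $\mathbb E\langle\sum\epsilon_l\varphi_l,\sum\epsilon_lv_l\rangle\le\mathcal R(\varphi)\mathcal R(v)\le C\mathcal R(\varphi)$.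

\emph{$X^*$ has type $2$.} The space $X$ has type $p>1$, so it is $K$-convex. Given $\varphi_1,\dots,\varphi_n\in X^*$, choose $F:\{\pm1\}^n\to X$ with $\mathbb E\|F\|^2=1$ and $\mathcal R(\varphi)=\mathbb E\langle\sum\epsilon_l\varphi_l,F\rangle$. With $v_l=\mathbb E\,\epsilon_lF$, cotype $2$ of $X$ gives
\[
\mathcal R(\varphi)=\sum\langle\varphi_l,v_l\rangle\le\Big(\sum\|\varphi_l\|^2\Big)^{1/2}C_0\mathcal R(v)\le C_0K\Big(\sum\|\varphi_l\|^2\Big)^{1/2}.
\]

\emph{Quotients and subspaces of $X^*$.} If $F\subset X^*$ is a closed subspace, then $(X^*/F)^*=F_\perp\subset X$ by reflexivity. This space has the AP by Theorem~\ref{thm:main}, so $X^*/F$ has the AP by (G$'$). The subspace $E\subset X^*$ fails the AP by Proposition~\ref{prop:E}.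
\end{proof}

\begin{thebibliography}{9}

\bibitem{HAP}
\emph{Hereditary Approximation Property},
\texttt{http://www.math.tamu.edu/\textasciitilde johnson/HAP5.2.4.pdf}.

\bibitem{LT}
Lindenstrauss and Tzafriri, Volume~I.

\end{thebibliography}
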